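\title{Left reversible semitopological semigroups and common fixed points of weakly continuous affine actions}


\begin{abstract}
Let $S$ be a left reversible semitopological semigroup acting separately continuously, by weakly continuous affine maps, on a weakly compact convex subset $C$ of a Banach space, and suppose that all pointwise weak limits of these maps are weakly continuous. We prove that $S$ has a common fixed point in $C$; equivalently, the space of weakly almost periodic functions on $S$ has a left invariant mean. The closure $K$ of the acting maps is a compact semitopological semigroup, and the main step shows, by Namioka's theorem and a minimality argument, that the principal right ideals of $K$ have a common point. Then $K$ has a left ideal that is a compact group, and averaging over this group gives the fixed point. The same method gives an exact criterion for the fixed point property and describes minimal sets, invariant measures and invariant retractions.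
\end{abstract}

\section{The problem and the answer}\label{sec:intro}

A \emph{semitopological semigroup} is a nonempty semigroup $S$ with a Hausdorff topology in which multiplication is separately continuous: the maps $t\mapsto st$ and $t\mapsto ts$ are continuous for each $s\in S$. It is \emph{left reversible} if
\[
\overline{aS}\cap\overline{bS}\neq\emptyset\qquad\text{for all }a,b\in S .
\]
Groups are left reversible because $aS=S$, and commutative semigroups are left reversible because $ab\in aS\cap bS$.

\subsection*{Invariant means}
Let $CB(S)$ be the Banach space of bounded continuous real functions on $S$ with the supremum norm. For $s\in S$ and $f\in CB(S)$ the left translate $\ell_sf\in CB(S)$ is given by $(\ell_sf)(t)=f(st)$. The function $f$ is \emph{weakly almost periodic} if its orbit $\{\ell_sf:s\in S\}$ is relatively compact in the weak topology of $CB(S)$, and $WAP(S)$ is the space of all such $f$. Let $X\subseteq CB(S)$ be a closed subspace that contains the constants and is invariant under every $\ell_s$; the space $WAP(S)$ is one (see the description recalled in Section~\ref{sec:crit}). A \emph{mean} on $X$ is a functional $m\in X^*$ with $\|m\|=m(1)=1$, and $m$ is \emph{left invariant}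 if $m(\ell_sf)=m(f)$ for all $s\in S$ and $f\in X$.

\subsection*{Fixed points}
Let $C$ be a nonempty weakly compact convex subset of a Banach space, with the weak topology. A \emph{representation} of $S$ on $C$ is a family $\mathbf S=\{T_s:s\in S\}$ of self-maps of $C$ with $T_{st}=T_sT_t$ for all $s,t\in S$. It is \emph{continuous} if $(s,x)\mapsto T_sx$ is separately continuous from $S\times C$ to $C$. Let $\overline{\mathbf S}$ be the closure of $\mathbf S$ in the product space $C^C$, that is, in the topology of pointwise weak convergence.

\begin{definition}\label{def:G1}
The semigroup $S$ has \emph{property $(G_1)$} if the following holds. Whenever $\mathbf S=\{T_s:s\in S\}$ is a continuous representation of $S$ by weakly continuous affine self-maps of a nonempty weakly compact convex subset $C$ of a Banach space, and every element of $\overline{\mathbf S}$ is weakly continuous, there is $x\in C$ with $T_sx=x$ for all $s\in S$.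
\end{definition}

The two notions are tied by a known equivalence, which we quote without proof.

\begin{theorem}[Known equivalence]\label{thm:known}
A semitopological semigroup $S$ has property $(G_1)$ if and only if $WAP(S)$ has a left invariant mean.
\end{theorem}

\subsection*{The question}
Open Problem 5.5 of \cite{problem} asks whether every left reversible semitopological semigroup has property $(G_1)$.

Left reversibility removes the most visible obstruction to invariance. Let $S$ be discrete and let $m$ be a left invariant mean on $CB(S)=\ell^\infty(S)$. Since $\ell_a1_{aS}=1$, we have $m(1_{aS})=1$ for each $a$. If $aS$ and $bS$ were disjoint, then $1_{aS}+1_{bS}$ would have norm $1$ and mean $2$. So $S$ is left reversible. The same obstruction appears for fixed points. In the two-element semigroup $\{0,1\}$ with $st=s$, the sets $0S=\{0\}$ and $1S=\{1\}$ are disjoint, and the constant maps $T_0=0$, $T_1=1$ on $[0,1]$ form a representation without a common fixed point.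

For the large space $\ell^\infty(S)$, left reversibility is necessary but not sufficient: the free group on two generators has no left invariant mean on $\ell^\infty$ (Example~\ref{ex:free}). The space $WAP(S)$ is smaller, so an invariant mean on it is easier to have. If $S$ is compact, then $WAP(S)=CB(S)$, and a left invariant mean exists exactly when $S$ is left reversible (Remark~\ref{rem:compact}). Now the hypothesis on $\overline{\mathbf S}$ in Definition~\ref{def:G1} is what makes $\overline{\mathbf S}$ a compact semitopological semigroup. So one expects to reduce the question to the compact case and guesses a positive answer. The guess is right.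

\begin{theorem}\label{thm:main}
Every left reversible semitopological semigroup $S$ has property $(G_1)$. Consequently $WAP(S)$ has a left invariant mean.
\end{theorem}

The reduction is not automatic. Put $K=\overline{\mathbf S}$. Left reversibility of $S$ says that the sets $kK$ meet when $k$ ranges over the dense subset $\mathbf S$, and we need this when $k$ ranges over all of $K$. Since multiplication in $K$ is only separately continuous, one cannot simply pass to the limit. Section~\ref{sec:setup} extracts from left reversibility a closed set $Y\subseteq K$ with $Y\subseteq T_sY$ for all $s$. Section~\ref{sec:example} shows the obstacle and its remedy in an example. Section~\ref{sec:A}, the core of the paper, proves that a minimal such $Y$ lies in $kK$ for every $k\in K$. Section~\ref{sec:B} produces from this a left ideal of $K$ that is a compact group, and Section~\ref{sec:avg} averages over it. Theorem~\ref{thm:known} is used only to translate between fixed points and means.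

The remaining sections give an exact criterion for $(G_1)$ (Theorem~\ref{thm:crit}), a version for actions on compact spaces and on compact convex subsets of locally convex spaces (Theorem~\ref{thm:dyn}), and two examples: the converse of Theorem~\ref{thm:main} is false, and the hypothesis on $\overline{\mathbf S}$ cannot be dropped.

\section{Passing to a compact semigroup}\label{sec:setup}

\subsection*{Conventions and tools}
Functions and linear functionals are real; for a complex space $E$, read $E^*$ as the space of continuous real-linear functionals, which defines the same weak topology. For a compact Hausdorff space $Z$, the Riesz representation theorem identifies the means on $C(Z)$ with the regular Borel probability measures on $Z$. A compact topological group $G$ carries a normalized Haar measure $\lambda$, a regular Borel probability measure with $\int F(ug)\,d\lambda(g)=\int F\,d\lambda$ for all $u\in G$ and $F\in C(G)$.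

Let $K$ be a compact semitopological semigroup. For $k\in K$ and closed $Y\subseteq K$, the sets $kY$ and $Yk$ are compact, hence closed. A \emph{right ideal} is a nonempty set $Q\subseteq K$ with $QK\subseteq Q$, and a \emph{left ideal} is a nonempty set $Q\subseteq K$ with $KQ\subseteq Q$. We use three published theorems.

\begin{itemize}
\item[(N)] (Namioka \cite{namioka}.) If $Y$ and $K$ are compact Hausdorff spaces and $F:Y\times K\to\mathbb R$ is separately continuous, there is a dense $G_\delta$ set $A\subseteq Y$ such that $F$ is jointly continuous at every point of $A\times K$.
\item[(E)] (Ellis \cite{ellis}.) A compact Hausdorff group with separately continuous multiplication is a topological group.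
\item[(G)] (Grothendieck.) If $Z$ is a compact Hausdorff space, a bounded pointwise compact subset of $C(Z)$ is weakly compact.
\end{itemize}

On a set as in (G) the weak topology is compact and finer than the Hausdorff pointwise topology, so the two coincide. We shall use (G) in the resulting form: \emph{if $W$ is compact and $\Phi:W\to C(Z)$ is bounded and continuous for the pointwise topology, then $\Phi$ is weakly continuous and $\Phi(W)$ is weakly compact.} Theorem~\ref{thm:main} needs only (N) and (E).

A family of sets is \emph{downward directed} if any two members contain a third. The following compactness argument is used twice.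

\begin{lemma}\label{lem:directed}
Let $K$ be a compact semitopological semigroup, $(Y_i)$ a downward directed family of nonempty closed subsets of $K$, and $d\in K$. Then $\bigcap_iY_i\ne\emptyset$ and $d\bigl(\bigcap_iY_i\bigr)=\bigcap_i dY_i$.
\end{lemma}

\begin{proof}
The family has the finite intersection property, so its intersection is nonempty. The inclusion $\subseteq$ is trivial. If $y\in\bigcap_idY_i$, the sets $\{w\in Y_i:dw=y\}$ are nonempty and closed, and they form a downward directed family. A common point $w$ lies in $\bigcap_iY_i$ and satisfies $dw=y$.
\end{proof}

\subsection*{The enveloping semigroup}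
Convexity plays no role until Section~\ref{sec:avg}. By an \emph{action} of $S$ on a nonempty compact Hausdorff space $X$ we mean a family $\{T_s:s\in S\}$ of continuous self-maps of $X$ such that $T_{st}=T_sT_t$ and $s\mapsto T_sx$ is continuous for each $x\in X$. A continuous representation on $C$ is an action on $C$ with its weak topology. The \emph{enveloping semigroup} of the action is the closure $K$ of $\{T_s\}$ in $X^X$.

\begin{lemma}\label{lem:env}
Let $\{T_s\}$ be an action of $S$ on a nonempty compact Hausdorff space $X$ whose enveloping semigroup $K$ consists of continuous maps. Then $K$ is a compact semitopological semigroup under composition, and $s\mapsto T_s$ is a continuous homomorphism $S\to K$ with dense image.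
\end{lemma}

\begin{proof}
The space $X^X$ is compact Hausdorff by Tychonoff's theorem, so $K$ is too. For any $h\in X^X$ the map $k\mapsto kh$ is continuous on $X^X$, because $(kh)(x)=k(h(x))$ is a coordinate of $k$. If $k\in X^X$ is continuous, then $h\mapsto kh$ is continuous, because $h_i(x)\to h(x)$ implies $k(h_i(x))\to k(h(x))$. This is the only place where the continuity of the elements of $K$ enters.

Since $T_s$ is continuous and $T_sT_t=T_{st}\in K$ for all $t$, we get $T_sK\subseteq K$. If $k=\lim_iT_{s_i}$ and $h\in K$, then $kh=\lim_iT_{s_i}h\in K$. So $K$ is closed under composition. The map $s\mapsto T_s$ is continuous because each coordinate $s\mapsto T_sx$ is.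
\end{proof}

\subsection*{What left reversibility gives}
Let $K$ be a compact semitopological semigroup and $D\subseteq K$. We call $Y\subseteq K$ a \emph{$D$-expanding set} if $Y$ is nonempty and closed and
\[
Y\subseteq dY\qquad\text{for all }d\in D .
\]
We do not require $dY\subseteq Y$.

\begin{lemma}\label{lem:exp}
Let $\pi:S\to K$ be a homomorphism from a semitopological semigroup to a compact semitopological semigroup.
\begin{itemize}
\item[(a)] If $S$ is left reversible and $\pi$ is continuous, then for all $a,b\in S$ there is $z\in S$ with $\pi(z)\in\pi(a)K\cap\pi(b)K$.
\item[(b)] If for all $a,b\in S$ there is $z\in S$ with $\pi(z)\in\pi(a)K\cap\pi(b)K$, then $I=\bigcap_{a\in S}\pi(a)K$ is a $\pi(S)$-expanding set.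
\end{itemize}
\end{lemma}

\begin{proof}
(a) Take $z\in\overline{aS}\cap\overline{bS}$. Since $\pi(aS)\subseteq\pi(a)K$, the set $\pi(a)K$ is closed and $\pi$ is continuous, we have $\pi(z)\in\pi(a)K$. The same holds with $b$ in place of $a$.

(b) The sets $\pi(a)K$ and $\pi(b)K$ are right ideals containing $\pi(z)$, so $\pi(z)K\subseteq\pi(a)K\cap\pi(b)K$. Thus the closed sets $\pi(a)K$ form a downward directed family. By Lemma~\ref{lem:directed}, $I\neq\emptyset$, and for $b\in S$
\[
\pi(b)I=\bigcap_{a\in S}\pi(b)\pi(a)K=\bigcap_{a\in S}\pi(ba)K\supseteq I.\qedhere
\]
\end{proof}

Left reversibility is not used again: from here on, the input is one expanding set.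

\section{The obstacle, in an example}\label{sec:example}

Let $D$ be dense in $K$ and let $Y$ be $D$-expanding. We want a point of $\bigcap_{k\in K}kK$, and the natural attempt is to show that every $y\in Y$ is one. Given $k\in K$, take a net $d_i\to k$ in $D$, write $y=d_iy_i$ with $y_i\in Y$, and pass to a subnet with $y_i\to y'$. If $d_iy_i\to ky'$, then $y=ky'\in kK$. But both factors move, and separate continuity says nothing about such products. The attempt fails for general $Y$, already when $S=\mathbb Z$.

Let $H=\ell^2(\mathbb Z)\oplus\mathbb R$, let $U$ be the shift $Ue_n=e_{n+1}$ of $\ell^2(\mathbb Z)$, and let $T(x,t)=(Ux,-t)$. The discrete group $\mathbb Z$ acts on the closed unit ball $C$ of $H$ by $T_n=T^n$. For finitely supported $x,y$ we have $\langle U^nx,y\rangle=0$ when $|n|$ is large, so by density $U^nx\to0$ weakly as $|n|\to\infty$ for every $x$. Put $p_\sigma(x,t)=(0,\sigma t)$ for $\sigma=\pm1$. Then $T^n\to p_1$ as $|n|\to\infty$ through even $n$, and $T^n\to p_{-1}$ through odd $n$. Hence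
\[
K=D\cup\{p_1,p_{-1}\},\qquad D=\{T^n:n\in\mathbb Z\},
\]
with $T^np_\sigma=p_\sigma T^n=p_{(-1)^n\sigma}$ and $p_\sigma p_\tau=p_{\sigma\tau}$. All elements of $K$ are weakly continuous. Each $T^n$ is isolated in $K$, since the continuous function $k\mapsto\langle k(e_0,0),(e_n,0)\rangle$ equals $1$ at $T^n$ and $0$ elsewhere on $K$.

Here $T^nK=K$, so Lemma~\ref{lem:exp} gives $I=K$. But $p_1K=\{p_1,p_{-1}\}$ does not contain the identity map $T^0$. The attempt above reads $T^0=T^{2n}T^{-2n}$; both factors tend to $p_1$, and $p_1p_1=p_1\neq T^0$. The set $I$ is too large.

To see which points to discard, we measure the failure. What we need is that $\varphi(dy_i)-\varphi(dy')\to0$ \emph{uniformly in the left factor $d$}, for each $\varphi\in C(K)$. So consider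
\[
\rho_\varphi(x,y)=\sup_{k\in K}|\varphi(kx)-\varphi(ky)|,
\]
and take for $\varphi$ the indicator function of $\{T^0\}$. If $x=T^n$ and $y\neq x$, the choice $k=T^{-n}$ gives $\rho_\varphi(x,y)=1$, while $\rho_\varphi(p_1,p_{-1})=0$. So the sets that can be covered by finitely many sets of $\rho_\varphi$-diameter at most $1/2$ are the finite sets. The points of $K$ that have a finite neighborhood are the isolated points $T^n$. Discard them. What remains is $Y=\{p_1,p_{-1}\}$, which is again $D$-expanding, since $T^nY=Y$, and is minimal, since $Tp_\sigma=p_{-\sigma}$. On $Y$ the attempt succeeds, and indeed $Y=\bigcap_{k\in K}kK$.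

It may seem odd that we discarded the points with small neighborhoods. The logic is this: the points without small neighborhoods form an expanding set again, and a strictly smaller one. On a minimal expanding set there can therefore be no such points. In the example the small neighborhoods came from isolated points; in general they come from (N). In the example one round of discarding was enough; in general Zorn's lemma replaces the iteration over rounds, functions $\varphi$ and scales.

The rest of the proof is also visible here. The set $Y$ is a left ideal of $K$ and a group of order two with identity $p_1$. Averaging a point $(x,t)$ over it gives $\frac12(0,t)+\frac12(0,-t)=(0,0)$, the fixed point.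

\section{From a dense subset to the whole semigroup}\label{sec:A}

\begin{proposition}\label{prop:A}
Let $K$ be a compact semitopological semigroup and $D\subseteq K$ a dense subset. If there is a $D$-expanding set, then $\bigcap_{k\in K}kK\neq\emptyset$.
\end{proposition}

Throughout this section $K$ and $D$ are as in the proposition. For $\varphi\in C(K)$ the function $\rho_\varphi(x,y)=\sup_{k\in K}|\varphi(kx)-\varphi(ky)|$ is a bounded pseudometric on $K$. The example shows that it need not be continuous. It has three properties that compensate.

\begin{lemma}\label{lem:rho}
Let $\varphi\in C(K)$ and $\varepsilon>0$.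
\begin{itemize}
\item[(a)] $\rho_\varphi(tx,ty)\le\rho_\varphi(x,y)$ for all $t,x,y\in K$.
\item[(b)] If $A\subseteq K$ has $\rho_\varphi$-diameter at most $\varepsilon$, so does $\overline A$.
\item[(c)] If $Y\subseteq K$ is nonempty and closed, some point of $Y$ has a neighborhood in $Y$ of $\rho_\varphi$-diameter at most $\varepsilon$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The left side is the supremum of $|\varphi(k'x)-\varphi(k'y)|$ over $k'\in Kt\subseteq K$.

(b) For fixed $k$ the function $(x,y)\mapsto|\varphi(kx)-\varphi(ky)|$ is continuous on $K\times K$. So $\{(x,y):\rho_\varphi(x,y)\le\varepsilon\}$ is an intersection of closed sets. It contains $A\times A$, hence also $\overline{A\times A}=\overline A\times\overline A$.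

(c) The function $(y,k)\mapsto\varphi(ky)$ on $Y\times K$ is separately continuous; this uses the continuity of multiplication in each of the two variables. By (N) there is $y_0\in Y$ such that this function is jointly continuous at $(y_0,k)$ for every $k\in K$. So for each $k\in K$ there are an open neighborhood $N_k$ of $k$ and a neighborhood $V_k$ of $y_0$ in $Y$ with
\[
|\varphi(k'y)-\varphi(ky_0)|<\varepsilon/4\qquad(k'\in N_k,\ y\in V_k).
\]
Using this for $y$ and for $y_0$ gives $|\varphi(k'y)-\varphi(k'y_0)|<\varepsilon/2$ for $k'\in N_k$ and $y\in V_k$. Cover $K$ by finitely many sets $N_k$ and let $V$ be the intersection of the corresponding $V_k$. Then $\rho_\varphi(y,y_0)\le\varepsilon/2$ for $y\in V$, so $V$ has diameter at most $\varepsilon$.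
\end{proof}

Part (c) gives small neighborhoods at some points only, and we need them at all points of $Y$. The tool for moving them around is (a) together with $Y\subseteq dY$. Fix $\varphi$ and $\varepsilon$, and call a subset of $K$ \emph{good} if it is covered by finitely many sets of $\rho_\varphi$-diameter at most $\varepsilon$. Subsets and finite unions of good sets are good, and by (a) the image $tA$ of a good set $A$ is good for every $t\in K$.

\begin{lemma}\label{lem:deriv}
Let $Y$ be a $D$-expanding set, $\varphi\in C(K)$, $\varepsilon>0$, and let $Y_1$ be the set of points of $Y$ that have no good neighborhood in $Y$. Then $Y_1$ is closed, $Y_1\ne Y$, and $Y_1\subseteq dY_1$ for all $d\in D$.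
\end{lemma}

\begin{proof}
A good neighborhood of a point is a good neighborhood of all nearby points, so $Y\setminus Y_1$ is open in $Y$ and $Y_1$ is closed. Lemma~\ref{lem:rho}(c) gives $Y_1\neq Y$.

Let $d\in D$ and $y\in Y\setminus dY_1$. We show that $y\notin Y_1$. The fiber $Q=\{w\in Y:dw=y\}$ is compact and disjoint from $Y_1$. So each $w\in Q$ lies in an open set $W_w\subseteq K$ with $W_w\cap Y$ good. Finitely many of these sets cover $Q$; let $W$ be their union. Then $W\cap Y$ is good, and so is $d(W\cap Y)$. The set $d(Y\setminus W)$ is compact, and it does not contain $y$ because $Q\subseteq W$. Its complement $V$ is an open neighborhood of $y$. Let $y'\in V\cap Y$. Since $Y\subseteq dY$, we can write $y'=dw$ with $w\in Y$, and $w\in W$ because $y'\notin d(Y\setminus W)$. Thus $V\cap Y\subseteq d(W\cap Y)$ is a good neighborhood of $y$ in $Y$.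
\end{proof}

\begin{remark}
Finite covers are needed because the fiber $Q$ may have many points. If each $W_w\cap Y$ has diameter at most $\varepsilon$, the sets $d(W_w\cap Y)$ all contain $y$, which bounds the diameter of their union only by $2\varepsilon$. Had we defined $Y_1$ by single sets of diameter at most $\varepsilon$, the argument would not return to the same scale.
\end{remark}

\begin{lemma}\label{lem:equi}
Let $Y$ be minimal among the $D$-expanding sets, and let $\varphi\in C(K)$. If $y_i\to y'$ is a convergent net in $Y$, then $\rho_\varphi(y_i,y')\to0$.
\end{lemma}

\begin{proof}
Let $\varepsilon>0$ and let $Y_1$ be as in Lemma~\ref{lem:deriv}. If $Y_1$ were nonempty, it would be a $D$-expanding proper subset of $Y$. So $Y_1=\emptyset$, every point of $Y$ has a good neighborhood in $Y$, and by compactness $Y$ is good. By Lemma~\ref{lem:rho}(b), $Y$ is covered by closed sets $F_1,\dots,F_n$ of diameter at most $\varepsilon$. The union $F$ of those $F_j$ that do not contain $y'$ is closed and misses $y'$, so $y_i\notin F$ eventually. For such $i$, the point $y_i$ lies in some $F_j$ that contains $y'$, and $\rho_\varphi(y_i,y')\le\varepsilon$.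
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:A}]
Let $(Y_i)$ be a nonempty chain of $D$-expanding sets with intersection $Y$. By Lemma~\ref{lem:directed}, $Y\ne\emptyset$ and $dY=\bigcap_idY_i\supseteq\bigcap_iY_i=Y$ for $d\in D$. So $Y$ is $D$-expanding. By hypothesis and Zorn's lemma there is a minimal $D$-expanding set, which we call $Y$.

Let $y\in Y$ and $k\in K$. Since $D$ is dense (density is used only here), there is a net $d_i\to k$ in $D$. Write $y=d_iy_i$ with $y_i\in Y$ and pass to a subnet along which $y_i\to y'\in Y$. For $\varphi\in C(K)$,
\begin{align*}
|\varphi(y)-\varphi(ky')|&\le|\varphi(d_iy_i)-\varphi(d_iy')|+|\varphi(d_iy')-\varphi(ky')|\\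
&\le\rho_\varphi(y_i,y')+|\varphi(d_iy')-\varphi(ky')|.
\end{align*}
The first term tends to $0$ by Lemma~\ref{lem:equi}, and the second because $d_iy'\to ky'$. Since $C(K)$ separates the points of $K$, we get $y=ky'\in kK$. Hence $\emptyset\ne Y\subseteq\bigcap_{k\in K}kK$.
\end{proof}

\section{A left ideal that is a compact group}\label{sec:B}

To average we need a compact group inside $K$. For the average to be fixed by all of $K$, left multiplication by any $t\in K$ must map the group to itself as a translation. This happens when the group is a left ideal.

\begin{proposition}\label{prop:B}
Let $K$ be a compact semitopological semigroup with $J=\bigcap_{k\in K}kK\neq\emptyset$. Then $kJ=J$ for all $k\in K$. Moreover there is an idempotent $e\in J$ such that $L=Ke$ is a compact topological group with identity $e$. In particular $te\in L$ and $tg=(te)g$ for all $t\in K$ and $g\in L$.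
\end{proposition}

\begin{proof}
\emph{$J$ is the smallest right ideal.} Each $kK$ is a closed right ideal, so $J$ is a closed right ideal. If $Q$ is any right ideal and $q\in Q$, then $Q\supseteq qK\supseteq J$. In particular, for $j\in J$ we have $J\subseteq jK\subseteq J$, so $jK=J$.

\emph{$kJ=J$.} The set $kJ$ is a right ideal, so $J\subseteq kJ$. Let $Q=\{j\in J:kj\in J\}$. It is nonempty because $J\subseteq kJ$. If $j\in Q$ and $t\in K$, then $jt\in J$ and $k(jt)=(kj)t\in J$, so $Q$ is a right ideal. Hence $Q\supseteq J$, which means $kJ\subseteq J$.

\emph{The group.} We now know that $J$ is a closed left ideal as well. It need not be a group (Remark~\ref{rem:zero}), so we shrink it. The intersection of a chain of closed left ideals is nonempty by compactness and is a closed left ideal. By Zorn's lemma $J$ contains a minimal closed left ideal $L$ of $K$, and $L$ is a subsemigroup since $LL\subseteq KL\subseteq L$. Let $x\in L$. The sets $Kx$, $Jx$ and $Lx$ are contained in $L$, they are closed, and they are left ideals because $K$, $J$ and $L$ are. By minimality all three equal $L$. Since $x\in J$, we also have $xK=J$, and therefore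
\[
xL=x(Kx)=(xK)x=Jx=L .
\]
So $xL=L=Lx$ for every $x\in L$, and this makes $L$ a group. Indeed, fix $a\in L$ and choose $e\in L$ with $ea=a$. Every $x\in L$ has the form $ay$ with $y\in L$, so $ex=eay=ay=x$. Also $e\in Lx$ for every $x\in L$. A semigroup with a left identity $e$ in which every element has a left inverse with respect to $e$ is a group with identity $e$. By (E), $L$ is a compact topological group, and $L=Ke$ by the case $x=e$ above. Finally $te\in Ke=L$ and $tg=t(eg)=(te)g$.
\end{proof}

\begin{remark}\label{rem:zero}
Let $K$ be a compact Hausdorff space with at least two points. With the product $st=t$ we have $kK=K$, so $J=K$ is not a group, and $L=Ke=\{e\}$ for any choice of $e$. With the product $st=s$ we have $kK=\{k\}$, so $J=\emptyset$; the only left ideal is $K$, which is not a group. Thus the hypothesis $J\neq\emptyset$ cannot be omitted.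
\end{remark}

\section{Averaging, and the proof of Theorem~\ref{thm:main}}\label{sec:avg}

The orbit of a point $x$ under $L$ carries the image of Haar measure, and the fixed point will be its barycenter. We construct the barycenter as a limit of finite averages, for all $x$ at once. A Banach space $E$ with its weak topology is a Hausdorff locally convex space with dual $E^*$, so the next lemma covers the setting of $(G_1)$.

\begin{lemma}\label{lem:avg}
Let $C$ be a nonempty compact convex subset of a Hausdorff locally convex space $E$, and let $\{T_s\}$ be an action of $S$ on $C$ by affine maps whose enveloping semigroup $K$ consists of continuous maps. Let $L$ be a left ideal of $K$ that is a compact topological group, with identity $e$ and normalized Haar measure $\lambda$. Then there is a map $P:C\to C$ such that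
\begin{itemize}
\item[(a)] $P$ is the pointwise limit of a net of convex combinations of elements of $L$;
\item[(b)] $h(Px)=\int_Lh(gx)\,d\lambda(g)$ for all $x\in C$ and all continuous affine $h:C\to\mathbb R$;
\item[(c)] $T_sPx=Px$ for all $s\in S$ and $x\in C$.
\end{itemize}
\end{lemma}

\begin{proof}
The measure $\lambda$ lies in the weak$^*$ closed convex hull of the point masses on $L$: otherwise the Hahn--Banach theorem would give $F\in C(L)$ with $\int F\,d\lambda>\sup_LF$. So there is a net of finitely supported probability measures $\lambda_i=\sum_jc_{ij}\delta_{g_{ij}}$ with $\lambda_i\to\lambda$ weak$^*$. Put $P_i=\sum_jc_{ij}g_{ij}$, which maps $C$ to $C$ by convexity. Fix $x\in C$ and let $h:C\to\mathbb R$ be continuous and affine. The function $g\mapsto h(gx)$ is continuous on $L$, so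
\[
h(P_ix)=\sum_jc_{ij}h(g_{ij}x)=\int_Lh(gx)\,d\lambda_i(g)\longrightarrow\int_Lh(gx)\,d\lambda(g).
\]
Hence every cluster point $y$ of the net $(P_ix)$ satisfies $h(y)=\int_Lh(gx)\,d\lambda(g)$ for all such $h$. The functionals in $E^*$ separate points, so there is at most one cluster point. A net in a compact space with at most one cluster point converges. Calling the limit $Px$, we have (a) and (b).

Let $s\in S$ and $f\in E^*$. The function $f\circ T_s$ is continuous and affine on $C$; this is where affinity of $T_s$ is needed. For $g\in L$ we have $T_sg=T_s(eg)=(T_se)g$, and $T_se\in L$ because $L$ is a left ideal. By (b), used twice, and the left invariance of $\lambda$,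
\[
f(T_sPx)=\int_Lf(T_sgx)\,d\lambda(g)=\int_Lf\bigl((T_se)gx\bigr)\,d\lambda(g)=\int_Lf(gx)\,d\lambda(g)=f(Px).
\]
Since $f$ is arbitrary, $T_sPx=Px$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathbf S=\{T_s\}$ be a representation on $C$ as in Definition~\ref{def:G1}. By Lemma~\ref{lem:env}, $K=\overline{\mathbf S}$ is a compact semitopological semigroup and $s\mapsto T_s$ is a continuous homomorphism with dense image $\mathbf S$. By Lemma~\ref{lem:exp} there is an $\mathbf S$-expanding set. By Proposition~\ref{prop:A}, $\bigcap_{k\in K}kK\ne\emptyset$. By Proposition~\ref{prop:B}, $K$ has a left ideal $L=Ke$ that is a compact topological group. By Lemma~\ref{lem:avg}(c), $Px$ is a common fixed point for any $x\in C$. So $S$ has property $(G_1)$, and the second statement follows from Theorem~\ref{thm:known}.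
\end{proof}

\section{An exact criterion}\label{sec:crit}

The intermediate conditions in the proof are not only sufficient; each is equivalent to the existence of an invariant mean. For a compact semitopological semigroup $K$, $t\in K$ and $f\in C(K)$, we again write $(\ell_tf)(u)=f(tu)$.

Recall from \cite{bjm} that a semitopological semigroup $S$ has a \emph{weakly almost periodic compactification}: a compact semitopological semigroup $S^w$ and a continuous homomorphism $\varepsilon:S\to S^w$ with dense image such that $WAP(S)=\{F\circ\varepsilon:F\in C(S^w)\}$.

\begin{theorem}\label{thm:crit}
Let $K$ be a compact semitopological semigroup and $D$ a dense subsemigroup. The following are equivalent: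
\begin{itemize}
\item[(1)] there is a mean $m$ on $C(K)$ with $m(\ell_df)=m(f)$ for all $d\in D$ and $f\in C(K)$;
\item[(2)] $\bigcap_{k\in K}kK\neq\emptyset$;
\item[(3)] $kK\cap k'K\ne\emptyset$ for all $k,k'\in K$;
\item[(4)] there is a nonempty closed set $Y\subseteq K$ with $Y\subseteq dY$ for all $d\in D$;
\item[(5)] $K$ has a left ideal that is a compact topological group.
\end{itemize}
Consequently a semitopological semigroup $S$ has property $(G_1)$ if and only if \textup{(2)--(5)} hold for $K=S^w$ and $D=\varepsilon(S)$.
\end{theorem}

\begin{proof}
(1)$\Rightarrow$(2). Again one has to pass from $D$ to $K$, and here (G) does it. Fix $f\in C(K)$. The map $t\mapsto\ell_tf$ from $K$ to $C(K)$ is bounded, and it is continuous for the pointwise topology because $t\mapsto f(tu)$ is continuous for each $u$. By (G) it is weakly continuous. So $t\mapsto m(\ell_tf)$ is continuous on $K$ and equals $m(f)$ on $D$, hence on $K$. Let $\mu$ be the regular probability measure representing $m$, and let $k\in K$. If $f=0$ on $kK$, then $\ell_kf=0$ and $m(f)=m(\ell_kf)=0$. For a compact set $A\subseteq K\setminus kK$, Urysohn's lemma gives such an $f$ with $1_A\le f$, so $\mu(A)=0$, and by regularity $\mu(K\setminus kK)=0$.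 Thus the support of $\mu$, which is nonempty, is contained in $kK$ for every $k$.

(2)$\Rightarrow$(3) is trivial.

(3)$\Rightarrow$(2). If $x\in k_1K\cap\dots\cap k_nK$, then $xK\subseteq k_1K\cap\dots\cap k_nK$, and $xK$ meets $k_{n+1}K$ by (3). By induction the closed sets $kK$ have the finite intersection property, and $K$ is compact.

(2)$\Rightarrow$(4). Take $Y=J$; then $dJ=J$ by Proposition~\ref{prop:B}.

(4)$\Rightarrow$(2) is Proposition~\ref{prop:A}, and (2)$\Rightarrow$(5) is Proposition~\ref{prop:B}.

(5)$\Rightarrow$(1). Let $L$ be such an ideal, with identity $e$ and normalized Haar measure $\lambda$, and put $m(f)=\int_Lf\,d\lambda$. For $t\in K$ and $g\in L$ we have $tg=(te)g$ with $te\in L$. So $m(\ell_tf)=\int_Lf((te)g)\,d\lambda(g)=m(f)$.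

For the last statement, $F\mapsto F\circ\varepsilon$ is a linear bijection of $C(S^w)$ onto $WAP(S)$ that preserves constants, and it is isometric because $\varepsilon(S)$ is dense. For $s,t\in S$,
\[
\ell_s(F\circ\varepsilon)(t)=F(\varepsilon(s)\varepsilon(t))=(\ell_{\varepsilon(s)}F)(\varepsilon(t)).
\]
So (1) for $K=S^w$ and $D=\varepsilon(S)$ says that $WAP(S)$ has a left invariant mean, which is equivalent to $(G_1)$ by Theorem~\ref{thm:known}.
\end{proof}

\begin{remark}\label{rem:compact}
Let $S$ be compact. The first lines of the proof show that every orbit $\{\ell_tf:t\in S\}$ is weakly compact, so $WAP(S)=C(S)$. The sets $kS$ are closed, so (3) for $K=D=S$ is left reversibility. Hence a compact $S$ has a left invariant mean on $WAP(S)$ if and only if it is left reversible. For general $S$, the theorem says that $(G_1)$ holds exactly when $S^w$ is left reversible.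
\end{remark}

\begin{remark}
If $S$ is left reversible, Lemma~\ref{lem:exp} with $\pi=\varepsilon$ gives (4) for $S^w$, and then (1) is a left invariant mean on $WAP(S)$. This proves the second statement of Theorem~\ref{thm:main} without Theorem~\ref{thm:known}.
\end{remark}

\section{Minimal sets, invariant measures and retractions}\label{sec:dyn}

Sections~\ref{sec:setup}, \ref{sec:A} and \ref{sec:B} use no linear structure, so the group $L$ exists for actions on arbitrary compact spaces. For an action $\{T_s\}$ on $X$, a set $M\subseteq X$ is \emph{invariant} if $T_sM\subseteq M$ for all $s$, and a regular Borel probability measure $\nu$ on $X$ is \emph{invariant} if $\int f\circ T_s\,d\nu=\int f\,d\nu$ for all $s\in S$ and $f\in C(X)$. The action on a closed invariant set $M$ is \emph{equicontinuous} if for every $x\in M$ and every open $U\subseteq M\times M$ containing the diagonal there is a neighborhood $V$ of $x$ in $M$ with $(T_sx,T_sy)\in U$ for all $y\in V$ and $s\in S$.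

\begin{theorem}\label{thm:dyn}
Let $S$ be a left reversible semitopological semigroup and $\{T_s\}$ an action of $S$ on a nonempty compact Hausdorff space $X$ whose enveloping semigroup $K$ consists of continuous maps. Then there are a compact topological group $G$ and a continuous homomorphism $\theta:S\to G$ with dense image such that:
\begin{itemize}
\item[(a)] every minimal nonempty closed invariant set $M\subseteq X$ is homeomorphic to $G/H$ for some closed subgroup $H$, with $T_s|_M$ corresponding to left translation by $\theta(s)$; in particular $S$ acts on $M$ equicontinuously by homeomorphisms;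
\item[(b)] $X$ carries an invariant regular Borel probability measure;
\item[(c)] if $X=C$ is a compact convex subset of a Hausdorff locally convex space and all $T_s$ are affine, there is a continuous affine retraction $P$ of $C$ onto the set of common fixed points, with $T_sP=P$ for all $s$ and $P$ in the pointwise closed convex hull of $\{T_s\}$; so every nonempty closed convex invariant subset of $C$ contains a common fixed point.
\end{itemize}
Instead of left reversibility, it suffices that for all $a,b\in S$ there is $z\in S$ with $T_z\in T_aK\cap T_bK$, or just that condition \textup{(4)} of Theorem~\ref{thm:crit} holds for $K$ and $D=\{T_s\}$.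
\end{theorem}

\begin{proof}
By Lemmas~\ref{lem:env} and \ref{lem:exp}, left reversibility implies the condition on $T_z$, which implies (4). From (4), Propositions~\ref{prop:A} and \ref{prop:B} give $e$ and the group $G=L=Ke$. Let $\lambda$ be its normalized Haar measure and put $\theta(s)=T_se\in G$. The map $\theta$ is the composition of $s\mapsto T_s$, which is continuous with dense image in $K$, and $k\mapsto ke$, which is continuous from $K$ onto $G$. So $\theta$ is continuous with dense image. By Proposition~\ref{prop:B},
\begin{equation}\label{eq:theta}
T_sg=\theta(s)g\qquad(s\in S,\ g\in G),
\end{equation}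
and the case $g=\theta(t)$ gives $\theta(st)=T_sT_te=T_s\theta(t)=\theta(s)\theta(t)$.

(a) Since $M$ is closed and invariant, $kM\subseteq M$ for all $k\in K$. For $x\in M$ the set $Gx=\{gx:g\in G\}\subseteq M$ is nonempty and compact, and it is invariant by \eqref{eq:theta}. So $Gx=M$ for all $x\in M$. The identity $e$ of $G$ need not be the identity map of $X$, but it is the identity on $M$: if $x,x_0\in M$, then $x=gx_0$ with $g\in G$, and $ex=egx_0=gx_0=x$.

Fix $x\in M$ and let $H=\{g\in G:gx=x\}$, a closed set that contains $e$ and is closed under products. If $g\in H$, then $g^{-1}x=g^{-1}gx=ex=x$, so $H$ is a subgroup. If $g'=gh$ with $h\in H$, then $g'x=gx$. Conversely, $g'x=gx$ gives $g^{-1}g'x=ex=x$, so $g'\in gH$. Thus the continuous surjection $g\mapsto gx$ induces a continuous bijection from the compact space $G/H$ onto the Hausdorff space $M$, which is a homeomorphism. By \eqref{eq:theta}, $T_s(gx)=(\theta(s)g)x$, so $T_s|_M$ corresponds to left translation by $\theta(s)$, a homeomorphism of $G/H$.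

For equicontinuity, note that the action $G\times G/H\to G/H$ is jointly continuous, because the quotient map $G\to G/H$ is open and multiplication in $G$ is jointly continuous. Given $y_0\in G/H$ and an open set $U$ containing the diagonal, the set $\{(u,y):(uy_0,uy)\in U\}$ is open in $G\times G/H$ and contains $G\times\{y_0\}$. Since $G$ is compact, it contains $G\times V$ for some neighborhood $V$ of $y_0$. Take $u=\theta(s)$.

(b) Fix $x\in X$ and let $\nu$ represent the mean $f\mapsto\int_Gf(gx)\,d\lambda(g)$ on $C(X)$. By \eqref{eq:theta} and left invariance of $\lambda$,
\[
\int f\circ T_s\,d\nu=\int_Gf(\theta(s)gx)\,d\lambda(g)=\int f\,d\nu .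
\]

(c) Let $E$ be the ambient space and let $P$ be the map of Lemma~\ref{lem:avg}. Then $T_sP=P$, so $P$ maps $C$ into the set of common fixed points. Let $\Gamma$ be the pointwise closed convex hull of $\{T_s\}$ in $C^C$. It contains $K\supseteq L$, so $P\in\Gamma$ by Lemma~\ref{lem:avg}(a). Each of the following sets of maps $h\in C^C$ is convex and pointwise closed and contains every $T_s$, hence contains $\Gamma$ and $P$: the affine maps; the maps with $hx=x$, for a given common fixed point $x$; the maps with $hB\subseteq B$, for a given closed convex invariant set $B$. So $P$ is affine, $P$ is the identity on the set of common fixed points, and $Px\in B$ is a common fixed point for $x\in B$.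

It remains to prove that $P$ is continuous, which does not follow from pointwise approximation. Let $f\in E^*$ and define $\Phi:C\to C(L)$ by $\Phi(x)(g)=f(gx)$. The map $\Phi$ is bounded because $f$ is bounded on $C$, and it is continuous for the pointwise topology because each $g\in L$ is continuous. By (G) it is weakly continuous, so $x\mapsto\int_L\Phi(x)\,d\lambda=f(Px)$ is continuous. Hence $P$ is continuous into $C$ with the weak topology of $E$. This topology is Hausdorff and coarser than the compact topology of $C$, so the two coincide on $C$.
\end{proof}

\section{Limits of the result}\label{sec:limits}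

\begin{example}[The converse of Theorem~\ref{thm:main} is false, even for discrete $S$]\label{ex:converse}
Let $S=\mathbb N^{\mathbb N}$ be the semigroup of all self-maps of $\mathbb N$ under composition, with the discrete topology, and let $c_x$ be the constant map with value $x$. Then $c_xS=\{c_x\}$, so $S$ is not left reversible. Also $sc_x=c_{s(x)}$ for $s\in S$.

Let $\pi:S\to K$ be any homomorphism to a compact semitopological semigroup. We claim that $\pi(c_p)=\pi(c_q)$ for all $p,q\in\mathbb N$. Define $s_n\in S$ by $s_n(m)=p$ for $m\ge n$ and $s_n(m)=q$ for $m<n$, so that $s_nc_m=c_p$ for $m\ge n$ and $s_nc_m=c_q$ for $m<n$. Choose subnets with $\pi(s_{n_i})\to k$ and $\pi(c_{m_j})\to h$, where $n_i\to\infty$ and $m_j\to\infty$. For fixed $n$ we have $\pi(s_n)h=\lim_j\pi(s_nc_{m_j})=\pi(c_p)$, so $kh=\lim_i\pi(s_{n_i})h=\pi(c_p)$. For fixed $m$ we have $k\pi(c_m)=\lim_i\pi(s_{n_i}c_m)=\pi(c_q)$, so $kh=\lim_jk\pi(c_{m_j})=\pi(c_q)$. This proves the claim.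

For a representation as in Definition~\ref{def:G1}, take $\pi(s)=T_s$ (Lemma~\ref{lem:env}). Then $T_sT_{c_p}=T_{c_{s(p)}}=T_{c_p}$, so $T_{c_p}x$ is a common fixed point for any $x\in C$. Thus $S$ has $(G_1)$. Taking $\pi=\varepsilon$ shows that $f(c_p)$ does not depend on $p$ for $f\in WAP(S)$. So $m(f)=f(c_p)$ satisfies $m(\ell_sf)=f(c_{s(p)})=m(f)$ and is a left invariant mean on $WAP(S)$. The disjoint right ideals $c_pS$ are merged in every compactification of this kind, and for this reason the exact condition in Theorem~\ref{thm:crit} is a condition on $S^w$.
\end{example}

\begin{example}[The hypothesis on $\overline{\mathbf S}$ cannot be dropped]\label{ex:free}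
Let $S=F_2$ be the discrete free group on $a,b$. It is left reversible. Let $\partial F_2$ be the set of infinite reduced words in the letters $a,a^{-1},b,b^{-1}$, a closed subset of the product of countably many copies of this four-letter set, hence a compact metrizable space. For a letter $c$ and $\xi\in\partial F_2$, let $c\xi$ be obtained by deleting the first letter of $\xi$ if that letter is $c^{-1}$, and by prefixing $c$ otherwise. The maps given by $c$ and $c^{-1}$ are continuous and mutually inverse, so they define an action of $F_2$ by homeomorphisms. Let $C$ be the set of Borel probability measures on $\partial F_2$ with the weak$^*$ topology, and let $T_g\mu$ be the image of $\mu$ under $g$. The maps $T_g$ are affine and continuous, and $T_{gh}=T_gT_h$.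

The set $C$ can be placed in a Hilbert space. Let $(f_n)_{n\ge1}$ be dense in the unit ball of $C(\partial F_2)$. The map $\mu\mapsto(2^{-n}\int f_n\,d\mu)_{n\ge1}$ from $C$ to $\ell^2$ is affine and injective. It is continuous for the norm, because each coordinate is continuous and the $n$th coordinate is bounded by $2^{-n}$. Since $C$ is compact, this map is a homeomorphism onto a norm compact convex subset of $\ell^2$, on which the norm and weak topologies coincide. So $\{T_g\}$ is a continuous representation by weakly continuous affine maps of a weakly compact convex set.

There is no common fixed point. Let $A_c$ be the set of words that start with the letter $c$. Then $a(\partial F_2\setminus A_{a^{-1}})=A_a$ and $b(\partial F_2\setminus A_{b^{-1}})=A_b$. A fixed $\mu$ satisfies $\mu(gB)=\mu(B)$ for Borel sets $B$, so $\mu(A_a)+\mu(A_{a^{-1}})=1$ and $\mu(A_b)+\mu(A_{b^{-1}})=1$. The four disjoint sets $A_c$ would have total mass $2>1$. It also follows that $\ell^\infty(F_2)$ has no left invariant mean $m$: for fixed $\xi$, the mean $f\mapsto m(g\mapsto f(g\xi))$ on $C(\partial F_2)$ would be a fixed point in $C$.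

One sees directly what goes wrong. Let $\alpha_+=aaa\cdots$ and $\alpha_-=a^{-1}a^{-1}a^{-1}\cdots$. If $\xi\neq\alpha_-$ starts with exactly $r\ge0$ letters $a^{-1}$, then $a^n\xi$ starts with $a^{n-r}$ for $n>r$, so $a^n\xi\to\alpha_+$, while $a^n\alpha_-=\alpha_-$. By dominated convergence $T_{a^n}\to p$ pointwise, where
\[
p\mu=\bigl(1-\mu(\{\alpha_-\})\bigr)\delta_{\alpha_+}+\mu(\{\alpha_-\})\,\delta_{\alpha_-}.
\]
The map $p\in K=\overline{\mathbf S}$ is discontinuous: $\xi_r=a^{-r}bbb\cdots\to\alpha_-$ and $p\delta_{\xi_r}=\delta_{\alpha_+}$, but $p\delta_{\alpha_-}=\delta_{\alpha_-}$. Let $q=\lim_nT_{b^n}$, given by the same formula with $b$ in place of $a$. The ranges of $p$ and $q$ are disjoint, so $pK\cap qK=\emptyset$, although $K=T_gT_{g^{-1}}K\subseteq T_gK$ for every $g\in F_2$. So it is the conclusion of Proposition~\ref{prop:A} that fails when multiplication in $K$ is continuous in the left factor only.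
\end{example}

\begin{thebibliography}{9}

\bibitem{bjm}
Berglund, Junghenn and Milnes, \emph{Analysis on Semigroups}, Wiley, 1989.

\bibitem{ellis}
Ellis, Duke Math. J. \textbf{24} (1957).

\bibitem{problem}
\emph{Hahn-Banach extension and optimization related to fixed point properties and amenability},
\texttt{http://jnva.biemdas.com/issues/JNVA2017-1-8.pdf}.

\bibitem{namioka}
Namioka, Pacific J. Math. \textbf{51} (1974), 515--531.

\end{thebibliography}
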